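# Minimal Pairs for Effective Dense Reducibility

## 1. Thin sets, their covers, and conditions

The proof turns on a very sparse infinite set, hidden inside a larger set that is still negligible, and on finite pieces of the hiding set. We set these objects up first and then say what they are for.

Throughout, "set" means subset of $\omega$. A set $S$ has *density $0$* if $\limsup_n |S\cap[0,n)|/n=0$. We measure density on the dyadic blocks $I_n=[2^n,2^{n+1})$, which partition the positive integers.

**Lemma 1 (dyadic test).** $S$ has density $0$ if and only if $|S\cap I_n|/2^n\to 0$.

**Proof.** If $S$ has density $0$, then $|S\cap I_n|/2^n\le 2\,|S\cap[0,2^{n+1})|/2^{n+1}\to0$. Conversely, let $\varepsilon>0$ and choose $n_0$ with $|S\cap I_i|\le\varepsilon 2^i$ for $i\ge n_0$. If $n\ge n_0$ and $2^n<N\le 2^{n+1}$, then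
$$|S\cap[0,N)|\le 2^{n_0}+\sum_{i=n_0}^{n}\varepsilon 2^i\le 2^{n_0}+2\varepsilon 2^n\le 2^{n_0}+2\varepsilon N .$$
Dividing by $N$ gives $\limsup_N |S\cap[0,N)|/N\le 2\varepsilon$, and $\varepsilon$ was arbitrary.

**Definition (thin set, cover).** A set $X$ is *thin* if $0\notin X$ and $|X\cap I_n|\le 1$ for all $n$. A *cover* of $X$ is a set $D\supseteq X$ of density $0$.

For example, $\{2^n:n\in B\}$ is thin for every $B\subseteq\omega$. By Lemma 1 thin sets have density $0$. A cover may contain many more elements than $X$, as long as its share of $I_n$ tends to $0$.

**Definition (strings).** A *string* is a $\sigma\in 2^{<\omega}$ whose length is a power of two, $|\sigma|=2^h$; the number $h=h(\sigma)$ is its *height*. We identify $\sigma$ with the finite set $\{i<|\sigma|:\sigma(i)=1\}$.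

So a string of height $h$ decides membership exactly for $0$ and for the elements of $I_0,\dots,I_{h-1}$. When we write $X\cap|\sigma|$, we mean $X\cap[0,|\sigma|)$.

**Definition (conditions).** A *condition* is a pair $(\sigma,k)$ with $\sigma$ a string and $1\le k\le 2^{h(\sigma)}$. We put $(\tau,l)\le(\sigma,k)$ if $\tau$ extends $\sigma$, $l\ge k$, and
$$|\tau\cap I_i|\le 2^i/k\qquad\text{for } h(\sigma)\le i<h(\tau).$$
We write $\tau\le(\sigma,k)$ for $(\tau,k)\le(\sigma,k)$.

Read $(\sigma,k)$ as: the cover $D$ begins with $\sigma$, and from here on it uses at most a fraction $1/k$ of each block. For instance, let $\sigma$ be the empty set at height $2$ and $k=4$. A string $\tau\le(\sigma,4)$ of height $4$ has no element below $4$, at most one element in $I_2=\{4,\dots,7\}$ and at most two in $I_3=\{8,\dots,15\}$.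

The order is transitive: if $(\rho,q)\le(\tau,l)\le(\sigma,k)$, then for $h(\tau)\le i<h(\rho)$ we have $|\rho\cap I_i|\le2^i/l\le2^i/k$, and below $h(\tau)$ the bound comes from $\tau$. Also, $(\tau,l)\le(\sigma,k)$ implies $\tau\le(\sigma,k)$. There are finitely many conditions of height at most a given number.

**Definition (full).** A string $\sigma$ is *$X$-full* if $X\cap|\sigma|\subseteq\sigma$. A condition $(\sigma,k)$ is $X$-full if $\sigma$ is.

**Lemma 2 (filling).** Let $X$ be thin, $(\sigma,k)$ an $X$-full condition, and $b\ge h(\sigma)$. The string $\tau$ of height $b$ representing $\sigma\cup(X\cap[|\sigma|,2^b))$ is $X$-full, and $\tau\le(\sigma,k)$.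

**Proof.** Fullness is clear. For $h(\sigma)\le i<b$ we have $|\tau\cap I_i|\le 1\le 2^i/k$, because $k\le 2^{h(\sigma)}\le2^i$.

This is the reason for the requirement $k\le2^{h(\sigma)}$: one element per block is always permitted.

These objects serve the following purpose. We will build two thin sets $X$ and $Y$ so that any information which can be extracted from *every* cover of $X$, and also from *every* cover of $Y$, is in a precise sense trivial. Conditions are the finite pieces from which covers are built. The sets $X,Y$ will receive new elements in turn, and while one of them changes, the other has been frozen long enough to be understood computably. The next section makes "information" and "trivial" precise.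

## 2. Effective dense descriptions and the two theorems

**Definition (effective dense description).** An *effective dense description* of a set $A$ is a total function $\Delta:\omega\to\{0,1,\square\}$ such that $\Delta(n)=A(n)$ whenever $\Delta(n)\ne\square$, and $\{n:\Delta(n)=\square\}$ has density $0$. The set $A$ is *effectively densely computable* if it has a computable effective dense description.

Such a $\Delta$ may decline to answer on a negligible set, but it announces where it declines, and it never errs. For example, every subset of $\{2^n:n\in\omega\}$ is effectively densely computable, however complicated it is: answer $\square$ at the powers of two and $0$ elsewhere.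

**Definition (reducibility).** $A\leqslant_{\mathrm{ed}}B$ if every effective dense description of $B$ computes, as a Turing oracle, some effective dense description of $A$. The reduction may depend on the description. We write $X>_{\mathrm{ed}}\emptyset$ when $X\not\leqslant_{\mathrm{ed}}\emptyset$.

The constant function $0$ is a computable description of $\emptyset$, and a computable description of $A$ is computed by every oracle. So $A\leqslant_{\mathrm{ed}}\emptyset$ holds exactly when $A$ is effectively densely computable.

**Definition (minimal pair).** $X,Y$ form a *minimal pair* for $\leqslant_{\mathrm{ed}}$ if $X,Y>_{\mathrm{ed}}\emptyset$ and every $A$ with $A\leqslant_{\mathrm{ed}}X$ and $A\leqslant_{\mathrm{ed}}Y$ satisfies $A\leqslant_{\mathrm{ed}}\emptyset$.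

Whether such pairs exist is asked in "Dense Computability, Upper Cones, and Minimal Pairs" (https://cta-waterloo.sciencesconf.org/data/pages/CTA2018_Hirschfeldt.pdf). The answer is yes. In the last sentence of Theorem 2, the uniform version $A\leqslant_{\mathrm{ued}}B$ means that one fixed functional turns every effective dense description of $B$ into one of $A$.

**Theorem 1.** There are sets $X,Y$ of density $0$ forming a minimal pair for $\leqslant_{\mathrm{ed}}$.

**Theorem 2 (stronger form).** There is a family $(X_f)_{f\in2^\omega}$ of density-$0$ sets such that $X_f,X_g$ form a minimal pair for $\leqslant_{\mathrm{ed}}$ whenever $f\ne g$. Moreover $X_f\leqslant_T f\oplus\emptyset'''$ uniformly in $f$. So there are $2^{\aleph_0}$ sets, pairwise forming minimal pairs, and there are minimal pairs $X,Y\leqslant_T\emptyset'''$. The same pairs are minimal pairs for the uniform version of the reducibility.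

The link with covers is this. If $D$ is a cover of $X$, let $\Delta_D$ be $\square$ on $D$ and $0$ off $D$. It makes no mistake about $X$, because $X\subseteq D$, so it is an effective dense description of $X$, and $\Delta_D\equiv_TD$. Hence:

**Fact (C).** If $A\leqslant_{\mathrm{ed}}X$, then every cover of $X$ computes an effective dense description of $A$.

## 3. Subsets of thin sets, and block coding

**Lemma 3.** A set $X$ of density $0$ is effectively densely computable if and only if it is contained in a computable set of density $0$.

**Proof.** If $X\subseteq C$ with $C$ computable of density $0$, then $\Delta_C$ is a computable description. Conversely, let $\Delta$ be a computable description of $X$ and put $C=\{n:\Delta(n)\ne0\}$, a computable set. If $n\in X$ then $\Delta(n)\neq0$, so $X\subseteq C$. If $n\in C$ then $\Delta(n)=\square$ or $\Delta(n)=1=X(n)$, so $C\subseteq\{n:\Delta(n)=\square\}\cup X$ has density $0$.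

So nontrivial thin sets are easy to produce. List the computable sets of density $0$ as $C_0,C_1,\dots$ and choose $n_0<n_1<\cdots$ and $x_i\in I_{n_i}\setminus C_i$. The set of all $x_i$ is thin and not effectively densely computable.

What lies below a thin $X$? At least *all* its subsets. Let $A\subseteq X$ and let $\Delta$ be any effective dense description of $X$. Answer $0$ about $A$ where $\Delta$ says $0$, and $\square$ elsewhere. This is correct, and $\{n:\Delta(n)\ne0\}\subseteq\{n:\Delta(n)=\square\}\cup X$ has density $0$. Two consequences follow. First, an infinite thin $X$ has uncountably many sets below it, so a construction cannot list the sets $A$; it must handle functionals. Second, $X\cap Y$ lies below both $X$ and $Y$, so in a minimal pair of thin sets $X\cap Y$ must be contained in a computable set of density $0$.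

A different natural attempt borrows a minimal pair from the Turing degrees. For $B\subseteq\omega$ let $R(B)=\bigcup_{n\in B}I_n$. If $\Delta$ is a description of $R(B)$, then for all large $n$ some $p\in I_n$ has $\Delta(p)\ne\square$, and then $\Delta(p)=B(n)$. So every description of $R(B)$ computes $B$, and $R(B)$ is effectively densely computable only if $B$ is computable. Now let $B_0,B_1$ be a minimal pair of Turing degrees and let $A\leqslant_{\mathrm{ed}}R(B_0),R(B_1)$. Since $R(B_i)$ describes itself, $B_0$ computes a description $\Delta_0$ of $A$ and $B_1$ computes a description $\Delta_1$ of $A$. If $\Delta_0=\Delta_1$, this function would be computable and we would be done. But $\Delta_0$ and $\Delta_1$ decline to answer in different places; neither need be computable from the other oracle, and the minimal pair hypothesis says nothing about two *different* functions. The argument stops there. We therefore use thin sets, where Fact (C) gives us many descriptions to play with.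

## 4. From all covers to one condition

Fact (C) speaks of all covers $D$ of $X$, each with its own functional. The aim of this section is to find a single functional and a single condition that already carry the information.

**Conventions.** Let $\Phi_0,\Phi_1,\dots$ list the Turing functionals with values in $\{0,1,\square\}$. For a string $\sigma$, $\Phi^\sigma(p)\downarrow$ means that the computation halts within $|\sigma|$ steps and queries only numbers $<|\sigma|$. This is decidable, it is preserved when $\sigma$ is extended, and $\Phi^D(p)=v$ holds if and only if $\Phi^\sigma(p)=v$ for some string $\sigma$ that is an initial segment of $D$. We write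
$$Q_m^{\Phi}(\pi)=\{p\in I_m:\Phi^\pi(p)=\square\}.$$

**Lemma 4 (category).** Let $X$ be thin and $A\leqslant_{\mathrm{ed}}X$. Then there are $\Phi=\Phi_e$ and an $X$-full condition $(\sigma,k)$ such that:

1. for every $X$-full $\tau\le(\sigma,k)$ and every $p$: if $\Phi^\tau(p)\in\{0,1\}$, then $\Phi^\tau(p)=A(p)$;
2. for every $X$-full condition $(\tau,l)\le(\sigma,k)$ and every $p$ there is an $X$-full $\rho\le(\tau,l)$ with $\Phi^\rho(p)\downarrow$;
3. for every $X$-full condition $(\tau,l)\le(\sigma,k)$ and every $j\ge1$ there are an $X$-full condition $(\rho,l')\le(\tau,l)$ and a number $M$ such that no $X$-full $\pi\le(\rho,l')$ and $m\ge M$ satisfy $|Q_m^\Phi(\pi)|\ge2^m/j$.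

In words: full strings never err; they can always be extended so as to answer; and the fraction of $\square$-answers can be forced below any bound from some block on.

**Proof.** Suppose not. Then for every $e$ and every $X$-full condition, one of (1), (2), (3) fails for $\Phi_e$. We build a cover $D$ that computes no description of $A$, as the union of a descending sequence of $X$-full conditions. It starts with the empty set at height $0$ and $k=1$, which is $X$-full since $0\notin X$. Stage $s$ has three steps.

**Step (A): spoil $\Phi_s$.** Let $(\sigma,k)$ be the current condition. If (1) fails via $\tau$, pass to $(\tau,k)$. Otherwise, if (2) fails via $(\tau,l)$ and $p$, pass to $(\tau,l)$. Otherwise (3) fails via some $(\tau,l)$ and $j$; pass to $(\tau,l)$ and record the pair $(s,j)$.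

**Step (B): add many $\square$'s for the recorded pairs.** For each recorded $(e,j)$ in turn, the current condition $(\rho,l')$ is $X$-full and below the condition at which (3) failed for $\Phi_e$ and $j$. So there are an $X$-full $\pi\le(\rho,l')$ and $m\ge s$ with $|Q_m^{\Phi_e}(\pi)|\ge 2^m/j$. Pass to $(\pi,l')$.

**Step (C): make the density go to $0$.** Let $(\rho,l)$ be current. By Lemma 2 extend $\rho$ to an $X$-full $\rho'\le(\rho,l)$ of larger height with $2^{h(\rho')}\ge l+1$, and pass to $(\rho',l+1)$.

Let $D$ be the union of the strings. Their heights tend to infinity and they are $X$-full, so $D\supseteq X$. If $(\sigma,k)$ occurs in the sequence, then all later conditions are below it, so $|D\cap I_i|\le 2^i/k$ for all $i\ge h(\sigma)$. Since the second coordinates tend to infinity, $D$ has density $0$. So $D$ is a cover of $X$. We check that no $\Phi_e^D$ is an effective dense description of $A$.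

- If (1) failed at stage $e$, then $\Phi_e^D$ has a value in $\{0,1\}$ different from $A(p)$ for some $p$.
- If (2) failed via $(\tau,l)$ and $p$, then every later string $\rho$ of the sequence is $X$-full and $\rho\le(\tau,l)$, so $\Phi_e^\rho(p)\uparrow$. By monotonicity no string that is an initial segment of $D$ makes $\Phi_e$ converge at $p$, so $\Phi_e^D(p)\uparrow$.
- If (3) failed via $(\tau,l)$ and $j$, then at each stage $s\geq e$ Step (B) provides $m\ge s$ such that $\Phi_e^D$ takes the value $\square$ on at least $2^m/j$ elements of $I_m$. So its $\square$-set does not have density $0$.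

By Fact (C), this contradicts $A\leqslant_{\mathrm{ed}}X$.

## 5. Agreement of the two sides does not give correctness

Suppose $A\leqslant_{\mathrm{ed}}X$ and $A\leqslant_{\mathrm{ed}}Y$ with $X,Y$ thin, and let Lemma 4 provide $\Phi,(\sigma,k)$ for $X$ and $\Psi,(\sigma',k')$ for $Y$. Properties (2) and (3) mention $X$, so they cannot be used in a computation. Their versions without $X$ are as follows, for a functional $\Phi$ and a condition $(\sigma,k)$.

**Definition ($T$ and $Z$).**

- $T(\Phi,\sigma,k)$: for every condition $(\tau,l)\le(\sigma,k)$ and every $p$ there is $\rho\le(\tau,l)$ with $\Phi^\rho(p)\downarrow$.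
- $Z(\Phi,\sigma,k)$: for every condition $(\tau,l)\le(\sigma,k)$ and every $j\ge1$ there are a condition $(\rho,l')\le(\tau,l)$ and $M$ such that no $\pi\le(\rho,l')$ and $m\ge M$ satisfy $|Q^\Phi_m(\pi)|\ge2^m/j$.

**Definition (compatibility).**

- (K): there are no $\tau\le(\sigma,k)$, $\tau'\le(\sigma',k')$ and $p$ with $\Phi^\tau(p),\Psi^{\tau'}(p)\in\{0,1\}$ and $\Phi^\tau(p)\ne\Psi^{\tau'}(p)$.

The classical minimal pair argument suggests the following. If (K) fails via $\tau,\tau',p$, then build $X$ and $Y$ so that $\tau$ is $X$-full and $\tau'$ is $Y$-full; by (1) both answers equal $A(p)$, a contradiction. If (K) holds, compute a description $\delta$ of $A$: for each $m$ search for a string $\rho\le(\sigma,k)$ for which $\Phi^\rho$ converges on all of $I_m$ with few $\square$'s, and let $\delta(p)=\Phi^\rho(p)$ on $I_m$.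

Is $\delta(p)$ correct? The string $\rho$ found by the search need not be $X$-full, so (1) does not apply to it. To invoke (K) we need a $Y$-full $\tau'$ with $\Psi^{\tau'}(p)\in\{0,1\}$, or an $X$-full $\tau$ with $\Phi^\tau(p)\in\{0,1\}$ together with an answer from some $\Psi^{\tau'}(p)$ to link $\tau$ with $\rho$. But all full strings may answer $\square$ at $p$. This is a real obstruction.

**Example 1.** Let $\Phi=\Psi$ be the functional that on input $p$ queries the oracle at $p$ and gives $\square$ if $p$ is in the oracle and $0$ otherwise; thus $\Phi^D=\Delta_D$. Let $X=Y=A$ be a thin set that is not effectively densely computable, and let $(\sigma,k)=(\sigma',k')$ be the empty set at height $0$ with $k=1$. We check the hypotheses.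

- $T$ holds: extend $\tau$ by zeros far enough.
- $Z$ holds: given $(\tau,l)$ and $j$, put $l'=\max(l,j+1)$, extend $\tau$ by zeros to $\rho$ with $2^{h(\rho)}\ge l'$, and let $M=h(\rho)$. Let $\pi\le(\rho,l')$ and $m\ge M$. A convergent computation at $p$ queries $p$, so it requires $p<|\pi|$. If $m\ge h(\pi)$, then $Q_m^\Phi(\pi)=\emptyset$. If $m<h(\pi)$, then $|Q_m^\Phi(\pi)|\le|\pi\cap I_m|\le2^m/l'<2^m/j$.
- (K) holds, since the only value in $\{0,1\}$ ever given is $0$.
- (1) holds: if $\tau$ is $X$-full and $\Phi^\tau(p)=0$, then $p<|\tau|$ and $p\notin\tau$, so $p\notin X=A$.

Nevertheless $A$ is not effectively densely computable. So $T$, $Z$, (K) and (1) for both sides do not suffice. If the search always returns strings with no elements, then $\delta$ is $0$ on all positive numbers, which is wrong at every element of $A$.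

What should be repaired? We must put $\square$ at every place where the relevant *full* string answers $\square$, and we must do so computably, without knowing $X$. A full string up to a given length is determined by a finite part $F$ of $X$. For each possible finite $F$ we will choose, for each block $I_m$, one string containing $F$, with $\square$-set $B_F(m)\subseteq I_m$. We cannot afford the union of the $B_F(m)$ over all $F$. But we can afford those $F$ for which $B_F(m)$ is already tiny relative to an index of $F$; call these mature at $m$. Every $F$ becomes mature eventually. When $X$ receives a new element, its new finite part is not mature at once; during that period we rely on $Y$, which must be left alone meanwhile.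

## 6. A computable density-zero set that absorbs the unanswered places

Fix a functional $\Phi$, a condition $(\sigma,k)$ of height $a$, and a finite thin set $F_0\subseteq\sigma$. Assume $T(\Phi,\sigma,k)$ and $Z(\Phi,\sigma,k)$. In applications $F_0=X\cap[0,2^a)$.

**Step 1: the candidates for the finite part of $X$.** Let $\mathcal F$ be the class of finite thin sets $F$ with $F\cap[0,2^a)=F_0$. It is decidable. For $F\in\mathcal F$ let $a(F)\ge a$ be least with $F\subseteq[0,2^{a(F)})$, and let $\sigma^F$ be the string of height $a(F)$ representing $\sigma\cup F$. Since $F_0\subseteq\sigma$, the string $\sigma^F$ extends $\sigma$. In each block $I_i$ with $a\le i<a(F)$ it has at most one element, and $1\le2^i/k$. So $(\sigma^F,k)\le(\sigma,k)$.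

**Step 2: computable guesses for the condition promised by $Z$.** Fix $F\in\mathcal F$. Property $Z$ says that good conditions exist, but not which ones they are. Consider triples $(\rho,l,M)$ with $(\rho,l)$ a condition $\le(\sigma^F,k)$. Such a triple is *$j$-refuted by $s$* if there are $\pi\le(\rho,l)$ with $h(\pi)\le s$ and $m$ with $M\le m\le s$ such that $|Q_m^\Phi(\pi)|\ge 2^m/j$. This is decidable, and once refuted a triple remains refuted at larger $s$. For $1\le j\le m$, the guess for $(j,m)$ is the triple of least code that is not $j$-refuted by $m$. It exists, because a triple with $M>m$ cannot be refuted by $m$.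

**Step 3: a string that answers on all of $I_m$.** Let $(\rho,l,M)$ be the guess for $(j,m)$. Apply $T$ once for each $p\in I_m$, always keeping the second coordinate $l$: from a condition $(\rho_i,l)\le(\rho,l)$ we get $\rho_{i+1}\le(\rho_i,l)$ at which the next $p$ converges, and earlier convergences persist. After finitely many applications we have a string $\rho'\le(\rho,l)$ with $\Phi^{\rho'}(p)\downarrow$ for all $p\in I_m$. Let $\rho_{j,m}$ be the first such string found by search, and let $B_{j,m}=Q^\Phi_m(\rho_{j,m})$.

**Step 4: choose the best quality that is visible.** Let $J_F(m)$ be the largest $j$ with $1\le j\le m$ and $|B_{j,m}|<2^m/j$, or $0$ if there is none. If $J_F(m)>0$, put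
$$\rho_F(m)=\rho_{J_F(m),m},\qquad B_F(m)=B_{J_F(m),m},\qquad\text{so}\quad |B_F(m)|<2^m/J_F(m).$$
All of this is computable uniformly in $F$ and $m$. Note that $F\subseteq\sigma^F\subseteq\rho_F(m)$, that $\rho_F(m)\le(\sigma^F,k)$ and hence $\rho_F(m)\le(\sigma,k)$, and that $\Phi^{\rho_F(m)}$ converges on all of $I_m$, with value $\square$ exactly on $B_F(m)$.

**Lemma 5.** $\lim_m J_F(m)=\infty$ for each $F\in\mathcal F$.

**Proof.** Fix $j\ge1$. Apply $Z$ to the condition $(\sigma^F,k)\le(\sigma,k)$: some triple is never $j$-refuted. Let $(\rho,l,M)$ be the never refuted triple of least code. The finitely many triples of smaller code are refuted eventually, so for all large $m$ the guess for $(j,m)$ is $(\rho,l,M)$. If also $m\ge M$, then $|B_{j,m}|<2^m/j$, since otherwise $\pi=\rho_{j,m}\le(\rho,l)$ would refute the triple. So $J_F(m)\ge j$ for almost all $m$.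

**Step 5: index the finite sets and admit only mature ones.** For a finite set $F$ let $c(F)=1+\sum_{i\in F}2^i$. This is a computable bijection from the finite sets onto the positive integers, with computable inverse.

**Definition (mature).** $F\in\mathcal F$ is *mature at $m$* if $J_F(m)\ge4^{c(F)}$.

By Lemma 5 each $F\in\mathcal F$ is mature at almost all $m$. Let
$$C_m=\bigcup\{B_F(m):F\in\mathcal F\text{ mature at }m\},\qquad C=\bigcup_mC_m.$$

**Lemma 6.** $C$ is computable and has density $0$.

**Proof.** Since $J_F(m)\le m$, only sets $F$ with $4^{c(F)}\le m$ can be mature at $m$. These form a finite list that can be computed from $m$, and for each of them we can decide whether $F\in\mathcal F$ and whether $F$ is mature at $m$. So $C_m$ is computable uniformly in $m$. As $C\cap I_m=C_m$ and $0\notin C$, the set $C$ is computable. For the density,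
$$\frac{|C_m|}{2^m}\le\sum_{F\text{ mature at }m}\frac1{J_F(m)},$$
where every term is at most $4^{-c(F)}$. Given $\varepsilon>0$, choose $c_0$ with $\sum_{c\ge c_0}4^{-c}<\varepsilon$. The terms with $c(F)\ge c_0$ contribute less than $\varepsilon$ in total, because $c$ is injective. There are finitely many $F\in\mathcal F$ with $c(F)<c_0$, and for each of them $1/J_F(m)\to0$ by Lemma 5. So $\limsup_m|C_m|/2^m\le\varepsilon$. Now use Lemma 1.

## 7. Decoding with one frozen side

The purpose of the next lemma is to repair the computation of Section 5. The new hypothesis is that at each scale $m$ at least one of $X,Y$ has a mature finite part and receives no further elements within the range of the relevant string.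

**Lemma 7.** Let $(\sigma,k),(\sigma',k')$ be conditions of the same height $a$ and let $\Phi,\Psi$ be functionals with $T(\Phi,\sigma,k)$, $Z(\Phi,\sigma,k)$, $T(\Psi,\sigma',k')$, $Z(\Psi,\sigma',k')$ and (K). Let $X,Y$ be thin with $F_0=X\cap[0,2^a)\subseteq\sigma$ and $G_0=Y\cap[0,2^a)\subseteq\sigma'$. Form $\mathcal F,J_F,\rho_F,B_F,C$ from $(\Phi,\sigma,k,F_0)$ and $\mathcal G,J'_G,\rho'_G,B'_G,C'$ from $(\Psi,\sigma',k',G_0)$ as in Section 6. Assume that for almost all $m$ at least one of the following holds:

- ($V_X$) for some $b\ge a$, the set $F=X\cap[0,2^b)$ is mature at $m$ and $X\cap|\rho_F(m)|\subseteq F$;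
- ($V_Y$) for some $b\ge a$, the set $G=Y\cap[0,2^b)$ is mature at $m$ and $Y\cap|\rho'_G(m)|\subseteq G$.

If $A$ satisfies (1) of Lemma 4 for $(X,\Phi,\sigma,k)$ and for $(Y,\Psi,\sigma',k')$, then $A$ is effectively densely computable.

**Proof.** **Step 1: define the description.** By Lemma 5 and the hypothesis, choose $m_0$ such that for all $m\ge m_0$ the sets $F_0$ and $G_0$ are mature at $m$, and ($V_X$) or ($V_Y$) holds at $m$. Put
$$\delta(p)=\Phi^{\rho_{F_0}(m)}(p)\quad\text{if } p\in I_m\setminus(C\cup C')\text{ and } m\ge m_0,\qquad \delta(p)=\square\text{ otherwise.}$$
The definition uses only the finite data $F_0,m_0$ and the computable sets $C,C'$, so $\delta$ is total and computable.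

**Step 2: $\delta$ answers outside a set of density $0$.** Let $p\in I_m\setminus(C\cup C')$ with $m\ge m_0$. Since $F_0$ and $G_0$ are mature at $m$, we have $B_{F_0}(m)\subseteq C$ and $B'_{G_0}(m)\subseteq C'$, so $p$ is in neither. Hence
$$v=\Phi^{\rho_{F_0}(m)}(p)\quad\text{and}\quad w=\Psi^{\rho'_{G_0}(m)}(p)$$
both lie in $\{0,1\}$, and $v=w$ by (K), since $\rho_{F_0}(m)\le(\sigma,k)$ and $\rho'_{G_0}(m)\le(\sigma',k')$. So the $\square$-set of $\delta$ is contained in $C\cup C'$ together with a finite set, and has density $0$ by Lemma 6.

**Step 3: the answers are correct.** We show $v=A(p)$. Suppose ($V_X$) holds at $m$ via $F=X\cap[0,2^b)$. As $b\ge a$, $F\in\mathcal F$. The string $\rho_F(m)\le(\sigma,k)$ is $X$-full, because $X\cap|\rho_F(m)|\subseteq F\subseteq\rho_F(m)$. Since $F$ is mature at $m$, $B_F(m)\subseteq C$, so $p\notin B_F(m)$ and $\Phi^{\rho_F(m)}(p)\in\{0,1\}$. By (1) this value is $A(p)$. By (K), applied to $\rho_F(m)$ and $\rho'_{G_0}(m)$, it equals $w=v$. Suppose instead ($V_Y$) holds via $G$. In the same way $\rho'_G(m)\le(\sigma',k')$ is $Y$-full and $p\notin B'_G(m)$, so $\Psi^{\rho'_G(m)}(p)=A(p)\in\{0,1\}$. By (K), applied to $\rho_{F_0}(m)$ and $\rho'_G(m)$,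 this equals $v$. So $\delta$ is a computable effective dense description of $A$.

Note the role of (K): it links an $X$-side string with a $Y$-side string. The string $\rho_{F_0}(m)$, used in the computation, and the true string $\rho_F(m)$ are both on the $X$-side, and they are linked through $w$.

**One side alone cannot satisfy the hypothesis in general.** Take $\Phi$ and $(\sigma,k)$ as in Example 1, let $X$ be any thin set that is not effectively densely computable, and let $F_0=\emptyset$. Then ($V_X$) fails for infinitely many $m$. Suppose ($V_X$) holds at $m$ via $F$, and let $x\in X\cap I_m$. Since $\Phi^{\rho_F(m)}(x)$ converges and queries $x$, we have $x<|\rho_F(m)|$, so $x\in F\subseteq\rho_F(m)$. Hence $\Phi^{\rho_F(m)}(x)=\square$ and $x\in B_F(m)\subseteq C$. If this happened for almost all $m$, then $X$ would be contained in $C$ up to finitely many elements, so $X$ would be effectively densely computable by Lemmas 6 and 3. So $X$ and $Y$ really have to take turns.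

## 8. Growing $X$ and $Y$ in turn

Let $(\varphi_i)$ list the partial computable $\{0,1\}$-valued functions. Let $(t_s)$ list, without repetition, all tuples $t=(e,\sigma,k,e',\sigma',k')$ with $(\sigma,k)$ and $(\sigma',k')$ conditions.

We build $X$ and $Y$ as unions of finite thin sets $F$ and $G$ that grow during the construction. There is a number $a$ that never decreases, with $F,G\subseteq[0,2^a)$, and elements are only added at or beyond $2^a$ for the current $a$. So at every moment
$$X\cap[0,2^a)=F,\qquad Y\cap[0,2^a)=G .$$
We call this the *commitment*. "Raising $a$" means increasing $a$ without adding elements; it freezes a longer part of both sets. The construction uses three operations.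

**Operation D($\varphi$, $F$): diagonalization.** If there are $n\ge a$ such that $\varphi$ converges on all of $I_n$ and some $x\in I_n$ with $\varphi(x)=0$, choose such $n,x$. Otherwise let $n=a$ and let $x$ be any element of $I_n$. Add $x$ to $F$ and set $a:=n+1$. (Thinness is preserved, since $F$ had no element in $I_n$.)

**Operation P($t$, $F$, $G$): process a tuple.** Let $t=(e,\sigma,k,e',\sigma',k')$, $\Phi=\Phi_e$, $\Psi=\Phi_{e'}$. The aim is to make Lemma 7 applicable to $t$, or else to prevent $t$ from being a tuple obtained from Lemma 4. Raise $a$ to at least $h(\sigma)$ and $h(\sigma')$. If $F\cap|\sigma|\not\subseteq\sigma$ or $G\cap|\sigma'|\not\subseteq\sigma'$, stop. Otherwise let $\hat\sigma,\hat\sigma'$ be the strings of height $a$ representing $\sigma\cup F$ and $\sigma'\cup G$. By Lemma 2, applied to the thin sets $F$ and $G$, $(\hat\sigma,k)\le(\sigma,k)$ and $(\hat\sigma',k')\le(\sigma',k')$. Apply the first case that holds.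

- Case 1: $T(\Phi,\hat\sigma,k)$ fails. Choose a condition $(\tau,l)\le(\hat\sigma,k)$ and $p$ such that $\Phi^\rho(p)\uparrow$ for all $\rho\le(\tau,l)$. Raise $a$ to at least $h(\tau)$.
- Case 1′: $T(\Psi,\hat\sigma',k')$ fails. Do the same on the $Y$-side.
- Case 2: $Z(\Phi,\hat\sigma,k)$ fails. Choose a condition $(\tau,l)\le(\hat\sigma,k)$ and $j$ such that for every condition $(\rho,l')\le(\tau,l)$ and every $M$ there are $\pi\le(\rho,l')$ and $m\ge M$ with $|Q_m^\Phi(\pi)|\ge2^m/j$. Raise $a$ to at least $h(\tau)$ and record the $X$-*demand* $(\Phi,\tau,l,j)$.
- Case 2′: $Z(\Psi,\hat\sigma',k')$ fails. Do the same on the $Y$-side and record a $Y$-demand.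
- Case 3: there are $\tau\le(\hat\sigma,k)$, $\tau'\le(\hat\sigma',k')$ and $p$ with $\Phi^\tau(p)\ne\Psi^{\tau'}(p)$, both in $\{0,1\}$. Choose such $\tau,\tau',p$ and raise $a$ to at least $h(\tau)$ and $h(\tau')$.
- Case 4: otherwise. Declare $t$ *active*, with the objects of Section 6 built from $(\Phi,\hat\sigma,k,F)$ and from $(\Psi,\hat\sigma',k',G)$. Let $a_t$ be the current $a$, which is the common height of $\hat\sigma$ and $\hat\sigma'$.

**Operation S($\Phi,\tau,l,j$; $F$; $s$): serve a demand at stage $s$.** For each of the finitely many conditions $(\rho,l')\le(\tau,l)$ with $h(\rho)\le a$ and $F\cap|\rho|\subseteq\rho$, let $\rho^+$ be the string of height $a$ representing $\rho\cup F$. By Lemma 2, $(\rho^+,l')\le(\rho,l')\le(\tau,l)$. So by the choice of the demand there are $\pi\le(\rho^+,l')$ and $m\ge s$ with $|Q_m^\Phi(\pi)|\ge2^m/j$; choose them. After all these choices, raise $a$ to at least the heights of all chosen $\pi$.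

Two lemmas say what the operations achieve. Both are used again for Theorem 2.

**Lemma 8.** If a thin set $X$ is built under the commitment and D($\varphi_i$, $F$) is applied to its current finite part $F$ at some time for every $i$, then $X$ is not effectively densely computable.

**Proof.** Otherwise Lemma 3 gives a computable $C\supseteq X$ of density $0$. Let $\varphi_i$ be its characteristic function. For all large $n$ we have $I_n\not\subseteq C$, and $\varphi_i$ is total, so when D($\varphi_i$, $F$) is applied suitable $n,x$ exist. The chosen $x$ satisfies $x\in X\setminus C$, a contradiction.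

**Lemma 9.** Let $X,Y$ be thin sets built under the commitment, with current finite parts $F,G$ and with $a\to\infty$. Let $A$ be a set and $t=(e,\sigma,k,e',\sigma',k')$ such that $(\sigma,k)$ is $X$-full and (1)–(3) of Lemma 4 hold for $X,\Phi_e,(\sigma,k)$, and $(\sigma',k')$ is $Y$-full and (1)–(3) hold for $Y,\Phi_{e'},(\sigma',k')$. Suppose P($t$, $F$, $G$) is carried out at some moment, and that a demand recorded by it is served, with the then current $F$ (for an $X$-demand) or $G$ (for a $Y$-demand), at almost all later stages. Then P($t$, $F$, $G$) ends in Case 4.

**Proof.** Write $\Phi=\Phi_e$, $\Psi=\Phi_{e'}$. After the first raising of $a$, the commitment gives $F\cap|\sigma|=X\cap|\sigma|\subseteq\sigma$, and likewise $G\cap|\sigma'|\subseteq\sigma'$. So one of the cases applies. We use the following remark repeatedly: if $\pi\supseteq F$ is a string and $a$ has been raised to at least $h(\pi)$ while $F$ is current, then $\pi$ is $X$-full, because $X\cap|\pi|\subseteq X\cap[0,2^a)=F\subseteq\pi$.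

*Case 1 is impossible.* Since $F\subseteq\hat\sigma\subseteq\tau$ and $a$ was raised to at least $h(\tau)$, $\tau$ is $X$-full. So $(\tau,l)\le(\hat\sigma,k)\le(\sigma,k)$ is an $X$-full condition, and no $\rho\le(\tau,l)$ gives $\Phi^\rho(p)\downarrow$. This contradicts (2).

*Case 2 is impossible.* As before, $(\tau,l)\le(\sigma,k)$ is $X$-full. Let $(\rho,l')\le(\tau,l)$ be any $X$-full condition and $M$ any number. At a late enough stage $r\ge M$ the demand is served with $h(\rho)\le a$, and then the current $F$ satisfies $F\cap|\rho|=X\cap|\rho|\subseteq\rho$. So some $\pi\le(\rho^+,l')$ was chosen, together with some $m\ge r\ge M$ such that $|Q_m^\Phi(\pi)|\ge2^m/j$. We have $\pi\le(\rho,l')$ by transitivity. Since $F\subseteq\rho^+\subseteq\pi$ and $a$ was then raised to at least $h(\pi)$, $\pi$ is $X$-full. As $(\rho,l')$ and $M$ were arbitrary, this contradicts (3) for $(\tau,l)$ and $j$.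

*Cases 1′ and 2′ are impossible* by the same two arguments with $Y,G,\Psi,\sigma'$ in place of $X,F,\Phi,\sigma$.

*Case 3 is impossible.* By the remark, $\tau$ is $X$-full and $\tau'$ is $Y$-full, and $\tau\le(\sigma,k)$, $\tau'\le(\sigma',k')$ by transitivity. Then (1) on both sides gives $\Phi^\tau(p)=A(p)=\Psi^{\tau'}(p)$, a contradiction.

So Case 4 applies.

**The construction for Theorem 1.** Initially $F=G=\emptyset$, $a=0$, $m_0=0$, and there are no demands and no active tuples. For an active $t$, "mature for $t$" refers to the objects of $t$: on the $X$-side for $F$, on the $Y$-side for $G$. Stage $s$ is as follows.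

**Step 1: diagonalize on one side, freeze the other.** If $s=2i$, apply D($\varphi_i$, $F$) and let $H:=G$, the *frozen* set. If $s=2i+1$, apply D($\varphi_i$, $G$) and let $H:=F$.

**Step 2: process one tuple.** Apply P($t_s$, $F$, $G$).

**Step 3: serve the demands.** Apply S at stage $s$ to every $X$-demand with the current $F$, and to every $Y$-demand with the current $G$.

**Step 4: wait until the changed set is mature, and protect the frozen set meanwhile.** Choose $m_{s+1}>m_s$ such that for every active $t$, including one just activated, and for all $m\ge m_{s+1}$, the current $F$ and $G$ are mature at $m$ for $t$. Such a number exists by Lemma 5. For every $t$ that was active before stage $s$ and every $m\in[m_s,m_{s+1})$, raise $a$ to at least the height of $\rho_H(m)$ (if $H=F$) or of $\rho'_H(m)$ (if $H=G$) for $t$.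

We check that Step 4 makes sense. Elements added after the activation of $t$ lie at or beyond $2^{a_t}$, so the current $F$ and $G$ always belong to the classes $\mathcal F$ and $\mathcal G$ of $t$, and Lemma 5 applies. The string $\rho_H(m)$, respectively $\rho'_H(m)$, is defined: $H$ did not change during stage $s$, so by Step 4 of stage $s-1$ it is mature for $t$ at all $m\ge m_s$. (At stage $0$ no tuple was active before, so nothing has to be protected.)

**Proof of Theorem 1.** $X$ and $Y$ are thin, hence of density $0$, and $a\to\infty$ since Step 1 increases $a$ at every stage. By Lemma 8, neither is effectively densely computable.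

Let $A\leqslant_{\mathrm{ed}}X$ and $A\leqslant_{\mathrm{ed}}Y$. By Lemma 4 there are $\Phi_e$ and an $X$-full $(\sigma,k)$ with (1)–(3) for $X$, and $\Phi_{e'}$ and a $Y$-full $(\sigma',k')$ with (1)–(3) for $Y$. Let $t=(e,\sigma,k,e',\sigma',k')=t_s$. All recorded demands are served at every later stage, so by Lemma 9 the tuple $t$ becomes active at stage $s$, with strings $\hat\sigma,\hat\sigma'$ of the same height $a_t$.

We verify the hypotheses of Lemma 7 for $(\hat\sigma,k)$ and $(\hat\sigma',k')$. Properties $T$, $Z$ and (K) hold because the earlier cases did not apply. At activation $F=X\cap[0,2^{a_t})\subseteq\hat\sigma$ and $G=Y\cap[0,2^{a_t})\subseteq\hat\sigma'$. Property (1) passes from $(\sigma,k)$ to $(\hat\sigma,k)\le(\sigma,k)$, and likewise on the $Y$-side. It remains to see that ($V_X$) or ($V_Y$) holds for almost all $m$. Let $m\ge m_{s+1}$, say $m\in[m_r,m_{r+1})$; then $r>s$, so $t$ was active before stage $r$. The frozen set $H$ of stage $r$ is mature at $m$ for $t$. Suppose $r$ is even. At the end of stage $r$ we have $H=G=Y\cap[0,2^a)$ with $a\ge a_t$ and $2^a\ge|\rho'_H(m)|$. So $Y\cap|\rho'_H(m)|\subseteq H$, and ($V_Y$) holds at $m$ with $b=a$. If $r$ is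 odd, then in the same way $H=F=X\cap[0,2^a)$ and $2^a\ge|\rho_H(m)|$, so ($V_X$) holds at $m$.

By Lemma 7, $A$ is effectively densely computable, that is, $A\leqslant_{\mathrm{ed}}\emptyset$. So $X,Y$ form a minimal pair, and Theorem 1 is proved.

## 9. A tree of thin sets

For Theorem 2 we run the same construction on all nodes of a binary tree, changing one node at a time. For any two branches, at most one of them is being changed at any moment, which is all that Lemma 7 needs.

**The state.** At the start of stage $s$ there are finite thin sets $F_\eta$ for $\eta\in2^s$ and one number $a$, with the commitment $X_f\cap[0,2^a)=F_{f\restriction s}$ for all $f$. Elements are only added at or beyond $2^a$. There are finitely many demands, each attached to a node. There are finitely many active triples $(\eta,\zeta,t)$ with $\eta\ne\zeta$ of equal length; they carry the objects of Section 6, with $\eta$ in the $X$-role and $\zeta$ in the $Y$-role. Finally there is a number $m^*$ with the following property.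

- (M) For every active $(\eta,\zeta,t)$, every $F_\theta$ with $\theta\supseteq\eta$ (among the current nodes $\theta$) is mature for the triple on the $X$-side at all $m\ge m^*$, and every $F_\theta$ with $\theta\supseteq\zeta$ is mature for it on the $Y$-side at all $m\ge m^*$.

Since $\eta\neq\zeta$ have equal length, no $\theta$ extends both. If $\theta\supseteq\eta$, then all elements put into $F_\theta$ after the activation lie at or beyond $2^{a}$ for the value of $a$ at activation, so $F_\theta$ belongs to the class $\mathcal F$ of the triple and Lemma 5 applies to it; similarly for $\zeta$ and $\mathcal G$. Initially $s=0$, $F_\emptyset=\emptyset$ and $a=m^*=0$, with no demands and no active triples.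

**Stage $s$, item 1: split the nodes.** Let $F_{\eta i}=F_\eta$ for $\eta\in2^s$ and $i<2$. The current nodes are now those in $2^{s+1}$. Property (M) persists, because maturity depends only on the finite set, the side and the active triple.

**Stage $s$, item 2: diagonalize at one node at a time and protect all others.** For each $\theta\in2^{s+1}$ in turn: apply D($\varphi_s$, $F_\theta$). Choose $m'>m^*$ such that (M) holds for $m'$ with the new $F_\theta$. For all $m\in[m^*,m')$, all active triples, and all $\theta'\in2^{s+1}$ with $\theta'\ne\theta$ that extend one of the two nodes of the triple, raise $a$ to at least the height of the string $\rho_{F_{\theta'}}(m)$ or $\rho'_{F_{\theta'}}(m)$ of that triple, on the side of the node extended by $\theta'$. The string is defined: $F_{\theta'}$ has not changed since $m^*$ was last set, so it is mature at $m$ by (M). Then set $m^*:=m'$.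

**Stage $s$, item 3: process tuples for all pairs of nodes.** For every ordered pair of distinct $\theta,\theta'\in2^{s+1}$ and every $t\in\{t_0,\dots,t_s\}$, apply P($t$, $F_\theta$, $F_{\theta'}$). An $X$-demand recorded here is attached to $\theta$, a $Y$-demand to $\theta'$. In Case 4 the triple $(\theta,\theta',t)$ becomes active.

**Stage $s$, item 4: serve the demands along all extensions.** For every demand attached to a node $\eta$ and every $\theta\in2^{s+1}$ extending $\eta$, apply S to the demand with $F_\theta$ at stage $s$.

**Stage $s$, item 5: let the new triples mature.** Choose $m'>m^*$ such that (M) holds for $m'$ and all active triples, including the new ones. For all $m\in[m^*,m')$, all triples active before stage $s$, and all $\theta\in2^{s+1}$ extending one of the two nodes of the triple, raise $a$ to at least the height of the corresponding string, which is defined since (M) held for these triples with the old $m^*$. Set $m^*:=m'$.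

Let $X_f=\bigcup_sF_{f\restriction s}$.

**Proof that $X_f,X_g$ form a minimal pair for $f\ne g$.** Each $X_f$ is thin, hence of density $0$, and D($\varphi_s$, $\cdot$) is applied to its current finite part at stage $s$, for every $s$. By Lemma 8 it is not effectively densely computable. Also $a\to\infty$, and $m^*\to\infty$.

Let $A\leqslant_{\mathrm{ed}}X_f$ and $A\leqslant_{\mathrm{ed}}X_g$. As in Section 8, Lemma 4 provides a tuple $t=t_r$ with (1)–(3) for $X_f$ and for $X_g$. Take $s\ge r$ with $f\restriction(s+1)\ne g\restriction(s+1)$. At stage $s$ the tuple $t$ is processed for the pair of nodes $f\restriction(s+1)$, $g\restriction(s+1)$. A demand attached to $f\restriction(s+1)$ is served with $F_{f\restriction(s'+1)}$, the current finite part of $X_f$, at every stage $s'\ge s$; likewise for $g$. So Lemma 9, with $X=X_f$ and $Y=X_g$, shows that the triple $(f\restriction(s+1),g\restriction(s+1),t)$ becomes active.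

We check ($V_X$) or ($V_Y$) for this triple with $X=X_f$, $Y=X_g$. Every $m$ that is at least the value of $m^*$ at the end of stage $s$ lies in an interval $[m^*,m')$ of item 2 or item 5 of some stage $s'>s$. In that interval at least one of the distinct nodes $f\restriction(s'+1)$, $g\restriction(s'+1)$ is not the node being changed; in item 5 no node is being changed. Call it $\theta'$. It extends the corresponding node of the triple, so by (M) $F_{\theta'}$ is mature at $m$ for the triple on the appropriate side, and $a$ was raised to at least the height of the corresponding string. By the commitment no further element is put into this branch's set below the length of that string. With $b$ equal to the value of $a$ reached, which is at least the value at activation, this is ($V_X$) if $\theta'\subset f$ and ($V_Y$) if $\theta'\subset g$. The other hypotheses of Lemma 7 hold exactly as in the proof of Theorem 1: $T$, $Z$ and (K) by Case 4, and (1) by passing to smaller conditions. So $A$ is effectively densely computable, and $X_f,X_g$ form a minimal pair.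

In particular $X_f\ne X_g$ for $f\ne g$; otherwise $A=X_f$ would lie below both, and so would be effectively densely computable. So $\{X_f:f\in2^\omega\}$ consists of $2^{\aleph_0}$ sets, pairwise forming minimal pairs.

**Proof of the complexity bound.** We use that $\emptyset^{(n)}$ decides $\Sigma^0_n$ questions uniformly, and go through the non-computable choices.

- In D, the existence of suitable $n,x$ is a $\Sigma^0_1$ question.
- In P, failure of $T$ has the form "there are $(\tau,l)$ and $p$ such that for all $\rho$ …" and is $\Sigma^0_2$; a witness is found by search, testing a $\Pi^0_1$ statement. Failure of $Z$ has the form "there are $(\tau,l)$ and $j$ such that for all $(\rho,l')$ and $M$ there are $\pi$ and $m$ …" and is $\Sigma^0_3$; a witness is found by search, testing a $\Pi^0_2$ statement with $\emptyset''$. Case 3 is $\Sigma^0_1$.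
- In S, the required $\pi$ and $m$ exist and are found by a computable search.
- In items 2 and 5, maturity at a given $m$ is decidable for active triples by Section 6, so "(M) holds for $m'$" is a $\Pi^0_1$ statement. A suitable $m'$ exists and is found by search with $\emptyset'$. The strings whose heights are needed are computable.

So $\emptyset'''$ computes the whole sequence of stages. To decide whether $x\in X_f$, run the construction to the end of a stage $s$ with $2^a>x$; then $x\in X_f$ if and only if $x\in F_{f\restriction(s+1)}$. So $X_f\leqslant_Tf\oplus\emptyset'''$ uniformly in $f$. Two distinct computable $f,g$ give a minimal pair $X_f,X_g\leqslant_T\emptyset'''$.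

**Proof for the uniform version.** Clearly $A\leqslant_{\mathrm{ued}}B$ implies $A\leqslant_{\mathrm{ed}}B$. Moreover $A\leqslant_{\mathrm{ued}}\emptyset$ holds if and only if $A$ is effectively densely computable: the forward direction follows from $A\leqslant_{\mathrm{ed}}\emptyset$, and for the converse use a functional that ignores its oracle. Now let $X,Y$ be a minimal pair for $\leqslant_{\mathrm{ed}}$. Neither is effectively densely computable, so neither is $\leqslant_{\mathrm{ued}}\emptyset$. If $A\leqslant_{\mathrm{ued}}X$ and $A\leqslant_{\mathrm{ued}}Y$, then $A\leqslant_{\mathrm{ed}}X$ and $A\leqslant_{\mathrm{ed}}Y$, so $A$ is effectively densely computable and $A\leqslant_{\mathrm{ued}}\emptyset$. Hence every minimal pair for $\leqslant_{\mathrm{ed}}$ is one for $\leqslant_{\mathrm{ued}}$, and the proof of Theorem 2 is complete.
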